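\title{The complement of a smooth plane cubic has no transcendental automorphism}

\begin{abstract}
We prove that every biholomorphic map between the complements of two smooth cubic curves in the complex projective plane is the restriction of a projective transformation. In particular, the analytic automorphism group of such a complement is finite, of order $18$, $36$ or $54$. The main step is a removable singularity theorem for injective punctured discs that approach an elliptic curve of positive self-intersection. It is proved by a rescaling adapted to the Heisenberg group that governs the end of the complement. We also treat elliptic curves of arbitrary self-intersection on compact complex surfaces.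
\end{abstract}

\section{Transcendental automorphisms}\label{sec:intro}

Let $S$ and $S'$ be compact complex surfaces. A \emph{meromorphic map} $S\dashrightarrow S'$ is a holomorphic map, defined outside a proper analytic subset, whose graph has an analytic closure in $S\times S'$. Such a map extends holomorphically to the complement of a finite set. It is \emph{bimeromorphic} if it has a meromorphic inverse. For projective surfaces, meromorphic functions and maps are rational, and bimeromorphic means birational.

Let $A$ be an analytic curve in $S$. An analytic (that is, biholomorphic) automorphism of $S\setminus A$ is called \emph{transcendental} if it cannot be continued to a bimeromorphic transformation of $S$. The notion measures how far the complex structure of the open surface $S\setminus A$ remembers its compactification. For the simplest plane curves it remembers little. The complement of a line in $\mathbf P^2$ is $\mathbf C^2$, which has the automorphism $(x,y)\mapsto(x,y+e^x)$. The complement of three lines in general position is $(\mathbf C^*)^2$, which has the automorphism $(x,y)\mapsto(x,ye^x)$. Both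 are transcendental, because $e^x$ is not a rational function. This paper answers the following question, which we take from \cite{problem}.

\medskip
\noindent\textbf{Question.} \emph{Let $E\subset\mathbf P^2$ be a non-singular cubic curve. Does $\mathbf P^2\setminus E$ have a transcendental automorphism?}
\medskip

A triangle of lines is a degenerate cubic, and the complement of a smooth cubic shares several features with $(\mathbf C^*)^2$. It is an affine surface, so it has many transcendental holomorphic functions. It carries a nowhere vanishing holomorphic $2$-form, since the canonical bundle of $\mathbf P^2$ is $\mathcal O(-3)$. It contains copies of $\mathbf C$, because the tangent line at a flex meets $E$ in one point only; so rigidity cannot come from an absence of entire curves. One might therefore guess that the answer is yes. It is no. Below, $\operatorname{Aut}(E,0)$ is the group of automorphisms of the curve $E$ that fix a chosen point $0$.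

\begin{theorem}\label{thm:cubic}
Let $E,E'\subset\mathbf P^2$ be smooth cubics. Every biholomorphic map $f:\mathbf P^2\setminus E\to\mathbf P^2\setminus E'$ is the restriction of a projective transformation mapping $E$ onto $E'$. In particular, $\mathbf P^2\setminus E$ has no transcendental automorphism, and
\[
\operatorname{Aut}_{an}(\mathbf P^2\setminus E)=\{\Phi\in PGL_3(\mathbf C):\Phi(E)=E\}
\]
is a finite group of order $9\cdot|\operatorname{Aut}(E,0)|\in\{18,36,54\}$. Moreover, $\mathbf P^2\setminus E\cong\mathbf P^2\setminus E'$ analytically if and only if $E\cong E'$.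
\end{theorem}

What matters about the cubic is that it is an elliptic curve and that $E^2=9$ is positive. The next theorem, which is not needed for the question, shows how the answer depends on the sign of the self-intersection.

\begin{theorem}\label{thm:surfaces}
Let $S,S'$ be compact connected complex surfaces and let $E\subset S$, $E'\subset S'$ be smooth elliptic curves.
\begin{itemize}
\item[(i)] If $E^2>0$ and $E'^2>0$, every biholomorphic map $S\setminus E\to S'\setminus E'$ extends to a biholomorphic map $S\to S'$.
\item[(ii)] If $E^2<0$, every automorphism of $S\setminus E$ extends to an automorphism of $S$.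
\item[(iii)] For $E^2=0$ this can fail: $(\mathbf C/\Lambda)\times\mathbf C$, the complement of $(\mathbf C/\Lambda)\times\{\infty\}$ in $(\mathbf C/\Lambda)\times\mathbf P^1$, has transcendental automorphisms.
\end{itemize}
\end{theorem}

A biholomorphic map $f:S\setminus E\to S'\setminus E'$ is proper, so $f(p)$ approaches $E'$ when $p$ approaches $E$; the difficulty is that $f(p)$ might wander along $E'$ without converging. To study this, restrict $f$ to a small disc transversal to $E$, punctured at its point on $E$. The restriction is injective, and this is the property to exploit. Write $D^*=\{t\in\mathbf C:0<|t|<1\}$. The heart of the paper is the following local statement.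

\begin{proposition}\label{prop:disc}
Let $E$ be a smooth compact elliptic curve in a complex surface $S$ with $d=E^2>0$, and let $U$ be the tubular neighborhood of $E$ constructed in Section~\ref{sec:coordinates}. Let $\varphi:D^*\to U\setminus E$ be holomorphic and injective, with $\varphi(t)\to E$ as $t\to0$, and such that the loops $|t|=\mathrm{const}$ are mapped to loops that are null-homotopic in $U$. Then $\varphi$ extends holomorphically to $t=0$.
\end{proposition}

The proof runs as follows. When $S$ is the normal bundle of $E$, the universal covering of $U\setminus E$ is a domain in $\mathbf C^2$, and the deck group $\Gamma$ is a discrete subgroup of a real Heisenberg group of affine maps (Section~\ref{sec:model}). An injective disc lifts to a curve that avoids its translates under $\Gamma$. If the disc moves fast along $E$, a Brody-type rescaling turns it into an entire curve $(\psi,\xi):\mathbf C\to\mathbf C^2$ with $\psi$ non-constant, and it turns $\Gamma$ into the whole Heisenberg group. Every such curve meets one of its translates transversally (Section~\ref{sec:entire}); a transversal intersection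 persists under small perturbations and contradicts injectivity (Section~\ref{sec:rescaling}). So the disc moves slowly along $E$, and then it converges (Section~\ref{sec:removal}). A general surface is not biholomorphic to the model near $E$; Sections~\ref{sec:coordinates} and~\ref{sec:tools} provide smooth coordinates whose failure to be holomorphic is negligible at the scale of the argument. Sections~\ref{sec:extension}--\ref{sec:nonpositive} prove the two theorems.

Throughout, $D(s,\rho)$ is the open disc of center $s$ and radius $\rho$ in $\mathbf C$, and $\Delta=4\partial_s\partial_{\bar s}$ is the Laplacian.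

\section{The normal bundle and the Heisenberg group}\label{sec:model}

Let $E=\mathbf C/\Lambda$, let $|\Lambda|$ be the area of a fundamental parallelogram, and let $N$ be a holomorphic line bundle of degree $d>0$ on $E$. Put $c=\pi d/|\Lambda|>0$. By the Appell--Humbert theorem, $N$ is the quotient of $\mathbf C\times\mathbf C$ by an action of $\Lambda$ of the form
\begin{equation}\label{eq:AH}
(z,\nu)\mapsto(z+\lambda,\,e_\lambda(z)\nu),\qquad e_\lambda(z)=\chi(\lambda)\exp\bigl(c\bar\lambda z+\tfrac c2|\lambda|^2\bigr),\qquad|\chi(\lambda)|=1 .
\end{equation}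
We write $[z,\nu]\in N$ for the class of $(z,\nu)$ and identify $E$ with the zero section. Since $|e_\lambda(z)|^2=e^{c|z+\lambda|^2-c|z|^2}$, the function $\|\nu\|^2=|\nu|^2e^{-c|z|^2}$ is invariant and defines a Hermitian metric on $N$.

Away from the zero section write $\nu=e^\zeta$. Then $\|\nu\|^2=e^{-h(z,\zeta)}$, where
\[
h(z,\zeta)=c|z|^2-2\operatorname{Re}\zeta
\]
is called the \emph{height}: a point of $N\setminus E$ approaches $E$ exactly when its height tends to $+\infty$. In the coordinates $(z,\zeta)$ the maps \eqref{eq:AH} become affine. For $\lambda\in\mathbf C$, $\theta\in\mathbf R$ and $M>0$ define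
\[
T_{\lambda,\theta}(z,\zeta)=\bigl(z+\lambda,\ \zeta+c\bar\lambda z+\tfrac c2|\lambda|^2+i\theta\bigr),\qquad
\delta_M(z,\zeta)=(z/M,\ \zeta/M^2),
\]
and let
\[
\Gamma=\{T_{\lambda,\theta}:\lambda\in\Lambda,\ e^{i\theta}=\chi(\lambda)\}.
\]
The elements of $\Gamma$ are the lifts of the maps \eqref{eq:AH} under $(z,\zeta)\mapsto(z,e^\zeta)$. Hence $\Gamma$ is a group, namely the deck group of the covering $\mathbf C^2\to N\setminus E$, $(z,\zeta)\mapsto[z,e^\zeta]$.

\begin{lemma}\label{lem:heisenberg}
\begin{itemize}
\item[(a)] $T_{\lambda',\theta'}\circ T_{\lambda,\theta}=T_{\lambda+\lambda',\,\theta+\theta'+c\operatorname{Im}(\bar\lambda'\lambda)}$. So the maps $T_{\lambda,\theta}$ form a group, the \emph{Heisenberg group}, in which the maps $T_{0,\theta}$ are central.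
\item[(b)] $h\circ T_{\lambda,\theta}=h$, and if $h(P_1)=h(P_2)$ there is exactly one $(\lambda,\theta)$ with $T_{\lambda,\theta}P_1=P_2$.
\item[(c)] $h\circ\delta_M=M^{-2}h$ and $\delta_M\circ T_{\lambda,\theta}=T_{\lambda/M,\,\theta/M^2}\circ\delta_M$.
\item[(d)] Let $M_k\to\infty$ and $(\lambda,\theta)\in\mathbf C\times\mathbf R$. There are $T_{\lambda_k,\theta_k}\in\Gamma$ with $\lambda_k/M_k\to\lambda$ and $\theta_k/M_k^2\to\theta$.
\item[(e)] The element $(T_{0,2\pi})^d$ is a commutator of two elements of $\Gamma$.
\end{itemize}
\end{lemma}

\begin{proof}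
(a) The second coordinate of $T_{\lambda',\theta'}T_{\lambda,\theta}(z,\zeta)$ is $\zeta+c(\bar\lambda+\bar\lambda')z+\frac c2|\lambda|^2+\frac c2|\lambda'|^2+c\bar\lambda'\lambda+i(\theta+\theta')$, and $\frac12|\lambda|^2+\frac12|\lambda'|^2+\bar\lambda'\lambda=\frac12|\lambda+\lambda'|^2+i\operatorname{Im}(\bar\lambda'\lambda)$.

(b) Invariance is the identity $c|z+\lambda|^2-2c\operatorname{Re}(\bar\lambda z)-c|\lambda|^2=c|z|^2$. Let $P_j=(z_j,\zeta_j)$. The choice $\lambda=z_2-z_1$ is forced. The points $T_{\lambda,0}P_1$ and $P_2$ have the same first coordinate and the same height, so their second coordinates differ by a purely imaginary number, which determines $\theta$.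

(c) Both sides of the second identity send $(z,\zeta)$ to $\bigl((z+\lambda)/M,\ (\zeta+c\bar\lambda z+\frac c2|\lambda|^2+i\theta)/M^2\bigr)$.

(d) Take $\lambda_k\in\Lambda$ at bounded distance from $M_k\lambda$. The numbers $\theta'$ with $e^{i\theta'}=\chi(\lambda_k)$ form a coset of $2\pi\mathbf Z$; take $\theta_k$ in it at distance at most $\pi$ from $M_k^2\theta$.

(e) Let $\lambda,\lambda'$ be a basis of $\Lambda$ ordered so that $\operatorname{Im}(\bar\lambda'\lambda)=|\Lambda|$, and let $T=T_{\lambda,\theta}$, $T'=T_{\lambda',\theta'}$ be in $\Gamma$. By (a), $T'T=T_{0,2c|\Lambda|}\,TT'$, and $2c|\Lambda|=2\pi d$.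
\end{proof}

Parts (c) and (d) say that $\Gamma$, seen from a point of height $M^2$ through the dilation $\delta_M$, fills up the Heisenberg group as $M\to\infty$. This dictates the rescaling of Section~\ref{sec:rescaling}.

The total space of $N$ is a surface containing $E$ with $E^2=d$, and there $U$ is a disc bundle $\{\|\nu\|<\epsilon_0\}$. Three discs in this model show the mechanism behind Proposition~\ref{prop:disc} and the role of each hypothesis. Each is to be restricted to small $|t|$.

\begin{example}[injectivity is needed]\label{ex:noninjective}
Let $\varphi(t)=[1/t,1]$. Then $\|\varphi(t)\|^2=e^{-c/|t|^2}\to0$, and the lift $(1/t,1)$ is single-valued, so the loops $|t|=\mathrm{const}$ go to null-homotopic loops. The base point $1/t \bmod\Lambda$ has no limit, so $\varphi$ does not extend. Let us see by hand why $\varphi$ is not injective on any punctured neighborhood of $0$. In the coordinates $(z,\zeta)$ the disc lies on the line $\zeta=0$. Fix $\lambda\in\Lambda\setminus\{0\}$ and $T_{\lambda,\theta}\in\Gamma$. The point $T_{\lambda,\theta}(z,0)$ lies on the same line if and only if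
\[
z=-\frac\lambda2-\frac{i\theta}{c\bar\lambda}.
\]
As $\theta$ runs through a coset of $2\pi\mathbf Z$, these $z$ tend to $\infty$, and $t_1=1/z$, $t_2=1/(z+\lambda)$ are distinct points near $0$ with $\varphi(t_1)=\varphi(t_2)$. The double points exist because $T_{\lambda,\theta}$ tilts the line: the translate has slope $c\bar\lambda\ne0$, so it crosses $\zeta=0$ transversally.
\end{example}

\begin{example}[positivity is needed]\label{ex:degreezero}
For the trivial bundle $E\times\mathbf C$, which corresponds to $c=0$ and $\chi=1$, nothing is tilted. The disc $\varphi(t)=(1/t \bmod\Lambda,\ t)$ is injective, tends to $E\times\{0\}$, has the single-valued lift $(1/t,t)$, and does not extend.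
\end{example}

\begin{example}[the homotopy condition is needed]\label{ex:winding}
Let $d>0$, let $\lambda_0\in\Lambda\setminus\{0\}$ satisfy $\Lambda\cap\mathbf R\lambda_0=\mathbf Z\lambda_0$, and write $\chi(\lambda_0)=e^{i\alpha}$ with $0\le\alpha<2\pi$. For $t=e^{2\pi iw}$, $\operatorname{Im}w>0$, put
\[
\varphi(t)=\bigl[\lambda_0w,\ \exp\bigl(\tfrac c2|\lambda_0|^2w^2+i\alpha w\bigr)\bigr].
\]
Replacing $w$ by $w+1$ multiplies the second entry by $\exp(c|\lambda_0|^2w+\frac c2|\lambda_0|^2+i\alpha)=e_{\lambda_0}(\lambda_0w)$, so $\varphi$ is well defined on $D^*$. Its height is $2c|\lambda_0|^2(\operatorname{Im}w)^2+2\alpha\operatorname{Im}w$, which is strictly increasing in $\operatorname{Im}w$ and tends to $\infty$ as $t\to0$. If $\varphi(t_1)=\varphi(t_2)$, the heights agree, so $w_1-w_2$ is real; also $\lambda_0(w_1-w_2)\in\Lambda$, so $w_1-w_2\in\mathbf Z$ and $t_1=t_2$. Thus $\varphi$ is injective. Every circle $|t|=\mathrm{const}$ projects to a loop of class $\lambda_0\neq0$ in $E$, so $\varphi$ has no continuous extension to $0$.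
\end{example}

\section{Entire curves meet their Heisenberg translates}\label{sec:entire}

Example~\ref{ex:noninjective} used one line and a discrete group. After rescaling we shall have an arbitrary entire curve and the whole Heisenberg group.

\begin{proposition}\label{prop:entire}
Let $c>0$ and let $\Phi=(\psi,\xi):\mathbf C\to\mathbf C^2$ be holomorphic with $\psi$ non-constant. Then there are $s_1,s_2\in\mathbf C$, $\lambda\in\mathbf C\setminus\{0\}$ and $\theta\in\mathbf R$ such that $T_{\lambda,\theta}\Phi(s_1)=\Phi(s_2)$ and the vectors $(T_{\lambda,\theta}\circ\Phi)'(s_1)$ and $\Phi'(s_2)$ are linearly independent over $\mathbf C$.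
\end{proposition}

The hypothesis on $\psi$ cannot be dropped: $T_{\lambda,\theta}$ carries the line $z=0$ to the line $z=\lambda$, which is disjoint from it.

By Lemma~\ref{lem:heisenberg}(b), two points of the curve are related by a translate exactly when they have the same height $u=h\circ\Phi=c|\psi|^2-2\operatorname{Re}\xi$. To test transversality we need a slope that translates preserve. Where $\psi'\neq0$ put
\begin{equation}\label{eq:sigma}
m=\xi'/\psi',\qquad\sigma=c\bar\psi-m,\qquad\text{so that}\quad\partial_su=c\bar\psi\psi'-\xi'=\sigma\psi'.
\end{equation}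
The map $T_{\lambda,\theta}$ adds $c\bar\lambda$ to the slope $m$; so $-\sigma(s)$ is the slope at $\Phi(s)$ after this point has been translated to the line $z=0$. If $\psi'(s_1)\psi'(s_2)\neq0$ and $T_{\lambda,\theta}\Phi(s_1)=\Phi(s_2)$, then $\lambda=\psi(s_2)-\psi(s_1)$ and
\begin{equation}\label{eq:det}
\det\begin{pmatrix}\psi'(s_1)&\psi'(s_2)\\ \xi'(s_1)+c\bar\lambda\psi'(s_1)&\xi'(s_2)\end{pmatrix}
=\psi'(s_1)\psi'(s_2)\bigl[m(s_2)-m(s_1)-c\bar\lambda\bigr]=\psi'(s_1)\psi'(s_2)\bigl[\sigma(s_1)-\sigma(s_2)\bigr].
\end{equation}
The columns are the two vectors of the proposition. So we look for two points of equal height at which $\psi$ takes different values and $\sigma$ takes different values.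

For the line $\Phi(s)=(s,0)$ we have $u=c|s|^2$ and $\sigma=c\bar s$, so any two points of a circle $|s|=\mathrm{const}$ will do. The parabola $\Phi(s)=(s,-\frac c2s^2)$ is the critical case. Here $u=c|s|^2+c\operatorname{Re}s^2=2c(\operatorname{Re}s)^2$ and $\sigma=c\bar s+cs=2c\operatorname{Re}s$, so $\sigma$ is constant along each line $\operatorname{Re}s=\eta$, and no pair of nearby points with $\operatorname{Re}s>0$ will do. But the level set $u=2c\eta^2$ has a second component $\operatorname{Re}s=-\eta$, on which $\sigma$ has the opposite sign. The proof shows that a counterexample would be a curve of this kind, and then uses the second component.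

\begin{proof}[Proof of Proposition~\ref{prop:entire}]
Suppose the conclusion fails. By Lemma~\ref{lem:heisenberg}(b) and \eqref{eq:det},
\begin{equation}\label{eq:rigid}
\psi'(s_1)\psi'(s_2)\ne0,\quad\psi(s_1)\neq\psi(s_2),\quad u(s_1)=u(s_2)\quad\Longrightarrow\quad\sigma(s_1)=\sigma(s_2).
\end{equation}
On the open set $\{\psi'\ne0\}$ we have $\partial_{\bar s}\sigma=c\,\overline{\psi'}\neq0$, so $\sigma$ does not vanish identically. Choose a disc $\Delta_0$ on which $\psi$ is injective and $\psi'$ and $\sigma$ have no zero, and use $z=\psi$ as a coordinate on $\Delta_0$. Then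
\[
u_z=\sigma,\qquad u_{\bar z}=\bar\sigma,\qquad\sigma_{\bar z}=c,\qquad\sigma_z=-m_z .
\]
Since $du\ne0$, the level sets of $u$ in $\Delta_0$ are smooth curves, and $\sigma$ is constant on each of them by \eqref{eq:rigid}. At every point $du$ and $d\sigma$ annihilate the same non-zero real tangent vector, so $d\sigma\wedge du=0$. As $d\sigma\wedge du=(\sigma_zu_{\bar z}-\sigma_{\bar z}u_z)\,dz\wedge d\bar z$, this reads
\begin{equation}\label{eq:wedge}
\sigma_z\,\bar\sigma=c\,\sigma .
\end{equation}
Hence the holomorphic function $\sigma_z=-m_z$ has constant modulus $c$ on $\Delta_0$, so it is a constant $ce^{2i\theta_0}$ with $\theta_0$ real. Therefore $m=-ce^{2i\theta_0}\psi+\beta$ on $\Delta_0$ for some $\beta\in\mathbf C$, and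
\[
e^{-i\theta_0}\sigma=ce^{-i\theta_0}\bar\psi+ce^{i\theta_0}\psi-e^{-i\theta_0}\beta=2c\operatorname{Re}(e^{i\theta_0}\psi)-e^{-i\theta_0}\beta .
\]
Equation \eqref{eq:wedge} now says $e^{i\theta_0}\bar\sigma=e^{-i\theta_0}\sigma$, so the left side is real and $\beta_0=e^{-i\theta_0}\beta$ is real.

By the identity theorem, $\xi'=(-ce^{2i\theta_0}\psi+\beta)\psi'$ on all of $\mathbf C$. Put $Y=\operatorname{Re}(e^{i\theta_0}\psi)-\beta_0/2c$. Then $\sigma=2ce^{i\theta_0}Y$ wherever $\psi'\neq0$, and since $\partial_sY=\frac12e^{i\theta_0}\psi'$,
\[
\partial_su=c\bar\psi\psi'-\xi'=2cYe^{i\theta_0}\psi'=\partial_s(2cY^2)\qquad\text{on }\mathbf C .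
\]
The real function $u-2cY^2$ is therefore constant. The function $Y$ is harmonic and non-constant on $\mathbf C$, so by Liouville's theorem it is unbounded above and below, and it takes every real value. The set $Y(\{\psi'=0\})$ is countable. Choose $\eta>0$ with $\eta$ and $-\eta$ outside it, and $s_1,s_2$ with $Y(s_1)=\eta$, $Y(s_2)=-\eta$. Then $\psi'(s_1)\psi'(s_2)\ne0$, $\psi(s_1)\neq\psi(s_2)$ and $u(s_1)=u(s_2)$, while $\sigma(s_1)=2ce^{i\theta_0}\eta=-\sigma(s_2)\neq0$. This contradicts \eqref{eq:rigid}.
\end{proof}

\section{Almost holomorphic coordinates near $E$}\label{sec:coordinates}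

Let $E=\mathbf C/\Lambda$ be a smooth compact elliptic curve in a complex surface $S$ with $d=E^2>0$. Let $[E]$ be the line bundle of the divisor $E$, with its canonical holomorphic section $\mathbf s$, which vanishes to first order along $E$ and nowhere else. The restriction $N=[E]|_E$ is the normal bundle and has degree $d$; we describe it as in Section~\ref{sec:model}. We do not try to identify a neighborhood of $E$ biholomorphically with a neighborhood of the zero section of $N$. A smooth identification suffices, provided that it is holomorphic along $E$ in a suitable sense: the error on a holomorphic curve at height $M^2$ will be exponentially small in $M^2$, while the rescaling loses only powers of $M$.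

\subsection*{The neighborhood $U$}
Let $r$ be a smooth retraction of a neighborhood of $E$ onto $E$. The identity of $N$ is a section over $E$ of the smooth line bundle $\operatorname{Hom}(r^*N,[E])$. It extends smoothly and has no zero near $E$, which gives a smooth isomorphism $\iota:r^*N\to[E]$ near $E$ equal to the identity over $E$. Put
\[
\kappa(p)=\iota^{-1}(\mathbf s(p))\in N_{r(p)} .
\]
This map is the identity on $E$. At a point $p\in E$ its differential is the identity on $T_pE$, and its fiber component is $d\mathbf s:T_pS\to N_p$, which is onto with kernel $T_pE$ because $\mathbf s$ vanishes to first order. So $d\kappa$ is invertible along $E$. Since $E$ is compact and $\kappa|_E$ is injective, there is $\epsilon_0>0$ such that $\kappa$ is a diffeomorphism of a neighborhood $U$ of $E$ onto $\{\|\nu\|<\epsilon_0\}\subset N$. This is the neighborhood $U$ of Proposition~\ref{prop:disc}. For $0<\epsilon\le\epsilon_0$ let $U(\epsilon)\subset U$ be the preimage of $\{\|\nu\|<\epsilon\}$.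

The map $r:U\to E$ is a homotopy equivalence, so $\pi_1(U)\cong\Lambda$. Let $\hat U\to U$ be the universal covering, with deck transformations $\gamma_\lambda$, $\lambda\in\Lambda$. Then $\kappa$ lifts to a diffeomorphism
\begin{equation}\label{eq:ZW}
(Z,W):\hat U\to\{|\nu|^2e^{-c|z|^2}<\epsilon_0^2\}\subset\mathbf C^2,\qquad Z\circ\gamma_\lambda=Z+\lambda,\qquad W\circ\gamma_\lambda=e_\lambda(Z)\,W .
\end{equation}
The preimage of $E$ is $\hat E=\{W=0\}$, and $Z|_{\hat E}:\hat E\to\mathbf C$ is biholomorphic. The form $dZ$ descends to $U$, and $Z\bmod\Lambda=r$.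

\subsection*{Comparison with holomorphic charts}
Cover $E$ by finitely many coordinate polydiscs $V_i$ with holomorphic coordinates $(z_i,w_i)$, defined on slightly larger polydiscs $V_i'\subset U$ containing $\overline V_i$, such that $E\cap V_i'=\{w_i=0\}$ and $|w_i|<1$ on $V_i$. The preimage of $V_i$ in $\hat U$ is the disjoint union of the sets $\gamma_\lambda\hat V_i$, where $\hat V_i$ is a fixed lift; functions on $V_i$ are regarded as functions on each of them. Choose $z_i$ so that $z_i=Z$ on $\hat E\cap\hat V_i$. On $\hat V_i$,
\begin{equation}\label{eq:chart}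
Z=z_i+A_i,\quad A_i|_E=0;\qquad W=w_ie^{\eta_i},\quad\eta_i|_E\ \text{holomorphic},
\end{equation}
with $A_i,\eta_i$ smooth on $V'_i$. The first relation defines $A_i$. For the second, let $\sigma_i$ be the holomorphic frame of $[E]$ with $\mathbf s=w_i\sigma_i$, and let $\varepsilon$ be the holomorphic frame $\nu=1$ of the pull-back of $N$ to $\hat E$. By the definition of $\kappa$ we have $\mathbf s=W\,\iota(r^*\varepsilon)$, so $W/w_i=\sigma_i/\iota(r^*\varepsilon)$. This function is smooth and nowhere zero, and on $E$ it is the quotient of two holomorphic frames of $N$. It has a logarithm $\eta_i$ because polydiscs are simply connected. On $\gamma_\lambda\hat V_i$, formulas \eqref{eq:ZW} and \eqref{eq:chart} give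
\begin{equation}\label{eq:chartlambda}
Z=\lambda+z_i+A_i,\qquad\log W=\log w_i+\eta_i+c\bar\lambda(z_i+A_i)+\mathrm{const}
\end{equation}
for local branches of the logarithms.

\subsection*{A plurisubharmonic height}
The height $q=c|Z|^2-2\log|W|=-\log\|\kappa\|^2$ is a function on $U\setminus E$. In the model, $i\partial\bar\partial q=c\,i\,dz\wedge d\bar z$ is degenerate in the fiber direction, and in general it need not have a sign. We want a function that differs little from $q$, is subharmonic along holomorphic curves, and has a Laplacian that controls their speed. So we add a multiple of $\|\kappa\|^2$ and set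
\[
u=q+C_0e^{-q}.
\]
In $V_i$ we have $q=-2\log|w_i|+\beta_i$ with $\beta_i=c|z_i+A_i|^2-2\operatorname{Re}\eta_i$ smooth, and $e^{-q}=|w_i|^2e^{-\beta_i}$. Since $\log|w_i|$ is pluriharmonic off $E$, the form $\Theta=i\partial\bar\partial u$ extends smoothly to $U$. Write $\Theta_{z\bar z},\Theta_{z\bar w},\Theta_{w\bar w}$ for its coefficients in the chart $(z,w)=(z_i,w_i)$. Of the second derivatives $\partial\bar\partial$ of $|w|^2e^{-\beta_i}$, only $\partial_w\partial_{\bar w}$ survives on $w=0$, where it equals $e^{-\beta_i}$. Also $\beta_i|_E=c|z|^2-2\operatorname{Re}\eta_i|_E$ with $\eta_i|_E$ holomorphic, so $\partial_z\partial_{\bar z}\beta_i=c$ on $E$. The coefficient matrix of $\Theta$ along $E$ is therefore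
\[
\begin{pmatrix}c&\partial_z\partial_{\bar w}\beta_i\\[2pt] \overline{\partial_z\partial_{\bar w}\beta_i}&\partial_w\partial_{\bar w}\beta_i+C_0e^{-\beta_i}\end{pmatrix}.
\]
Because $c>0$, the determinant is positive on $E\cap\overline V_i$ for all $i$ once $C_0\geq0$ is large. Fix such a $C_0$; then $\Theta$ is positive definite along $E$. For a tangent vector $v$ with components $v_z=dz(v)$, $v_w=dw(v)$ put $|v|_\Theta^2=\sum\Theta_{j\bar k}v_j\bar v_k$; this does not depend on the chart. For a holomorphic curve $g(s)$ in $U\setminus E$ the chain rule gives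
\begin{equation}\label{eq:laplace}
(u\circ g)_{s\bar s}=|g'|^2_\Theta .
\end{equation}

Choose $\epsilon_1\le\epsilon_0$ such that $\Omega=U(\epsilon_1)$ lies in $\bigcup V_i$ and $\Theta>0$ on $\Omega$, and choose $Q_1\ge1$ with $e^{-Q_1/2}<\epsilon_1$. Let
\[
U_1=\{q>Q_1\}\subset U\setminus E,\qquad K=\{q\ge Q_1\}\cup E .
\]
Then $K$ is a compact subset of the connected manifold $\Omega$, on which $|\cdot|_\Theta$ is a Riemannian metric. By Lebesgue's lemma for the cover $\{V_i\cap\Omega\}$ of $K$, there is $r_0>0$ such that every $\Theta$-ball of radius $r_0$ about a point of $K$ lies in some $V_i$. In this section $C$ denotes constants that depend only on the choices made so far. From $|w_i|^2=e^{\beta_i-q}$, the boundedness of $\beta_i$ on $\overline V_i$ and compactness we get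
\begin{gather}
u\geq1,\qquad 0\le u-q\le C\qquad\text{on }U_1,\label{eq:uq}\\
|A_i|\le C|w_i|\le Ce^{-u/2},\qquad-\log|w_i|\le Cu\qquad\text{on }U_1\cap V_i,\label{eq:wu}\\
|dZ(v)|\le C|v|_\Theta\ \text{ over }K,\qquad|dz_i(v)|\le C|v|_\Theta\ \text{ over }K\cap\overline V_i.\label{eq:dZ}
\end{gather}
In \eqref{eq:wu} and below we use that a smooth function on $V_i'$ vanishing on $E$ is bounded by $C|w_i|$ on $V_i$. The next lemma measures how far $Z$ and $\log W$ are from being holomorphic along a holomorphic curve.

\begin{lemma}\label{lem:almost}
Let $g:D(s_0,\rho)\to U_1$ be holomorphic with $|g'|_\Theta\le B$ and $B\rho<r_0$, let $\hat g$ be a lift of $g$ to $\hat U$, and let $v_0=u(g(s_0))$. Then the image of $\hat g$ lies in one set $\gamma_\lambda\hat V_i$, with $|\lambda|\le|Z(\hat g(s_0))|+C$, and at the point $s_0$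
\begin{itemize}
\item[(a)] $|\partial_{\bar s}(Z\circ\hat g)|\le Ce^{-v_0/2}(B+v_0/\rho)$,
\item[(b)] $|\partial_{\bar s}(\log W\circ\hat g)|\le C(1+|\lambda|)\,e^{-v_0/2}(B+v_0/\rho)$,
\item[(c)] $\bigl||g'|_\Theta^2-c|(z_i\circ g)'|^2\bigr|\le Ce^{-v_0/2}(B+v_0/\rho)^2$.
\end{itemize}
\end{lemma}

\begin{proof}
Radii of the disc are mapped to paths of length at most $B\rho<r_0$, so the image of $g$ lies in some $V_i$. The image of $\hat g$ is connected, so it lies in one $\gamma_\lambda\hat V_i$, and $|\lambda|=|Z-z_i-A_i|\le|Z|+C$ there. Write $z=z_i\circ g$ and $w=w_i\circ g$.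

The point is that $w'$ is much smaller than the bound on $|g'|_\Theta$ suggests, because $g$ avoids $E$. The function $-\log|w|$ is positive and harmonic on $D(s_0,\rho)$. A positive harmonic function $H$ on this disc satisfies $|\nabla H(s_0)|\le2H(s_0)/\rho$, as one sees by differentiating Harnack's inequality $H(s)\le\frac{\rho+|s-s_0|}{\rho-|s-s_0|}H(s_0)$ at $s_0$. The gradient of $-\log|w|$ has length $|w'/w|$, so \eqref{eq:wu} and \eqref{eq:dZ} give, at $s_0$,
\[
|w'|\le C|w|\,v_0/\rho,\qquad|z'|\le CB,\qquad|w|\le Ce^{-v_0/2}.
\]
By \eqref{eq:chart} and the matrix above, the functions $\partial_{\bar z}A_i$, $\partial_{\bar z}\eta_i$ and $\Theta_{z\bar z}-c$ vanish on $E$, so they are bounded by $C|w_i|$. The functions $\partial_{\bar w}A_i$, $\partial_{\bar w}\eta_i$, $\Theta_{z\bar w}$, $\Theta_{w\bar w}$ are bounded. Since $g$ is holomorphic, $\partial_{\bar s}(A_i\circ g)=(\partial_{\bar z}A_i)\,\overline{z'}+(\partial_{\bar w}A_i)\,\overline{w'}$, and the same formula holds for $\eta_i$. Both quantities are at most $C|w|(B+v_0/\rho)$. By \eqref{eq:chartlambda}, $\partial_{\bar s}(Z\circ\hat g)=\partial_{\bar s}(A_i\circ g)$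 and $\partial_{\bar s}(\log W\circ\hat g)=\partial_{\bar s}(\eta_i\circ g)+c\bar\lambda\,\partial_{\bar s}(A_i\circ g)$, which proves (a) and (b). Finally,
\[
|g'|^2_\Theta-c|z'|^2=(\Theta_{z\bar z}-c)|z'|^2+2\operatorname{Re}(\Theta_{z\bar w}z'\overline{w'})+\Theta_{w\bar w}|w'|^2
\]
has modulus at most $C\bigl(|w|B^2+|w|Bv_0/\rho+|w|^2(v_0/\rho)^2\bigr)$, and $|w|<1$.
\end{proof}

\section{A Harnack inequality, a selection lemma and the Cauchy transform}\label{sec:tools}

Along a rescaled disc the height will be a positive subharmonic function whose Laplacian is bounded by a multiple of the function. Such functions satisfy a Harnack inequality.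

\begin{lemma}\label{lem:harnack}
There is an absolute constant $C_1\ge1$ with the following property. If $L>0$ and $f>0$ is smooth with $0\le\Delta f\le16L^{-2}f$ on $D(s_0,L/2)$, then $f(s)\le C_1f(s_0)$ for $|s-s_0|\le L/8$. Consequently, if $0\le\Delta f\le16f$ on $D(0,R+1)$, then $f(s)\le C_1^{\,16R+1}f(s')$ for all $s,s'\in D(0,R)$.
\end{lemma}

\begin{proof}
Replacing $f$ by $s\mapsto f(s_0+Ls)$, we may assume $L=1$ and $s_0=0$. Let $\mathcal B$ be the ball of radius $\frac38$ about the origin of $\mathbf C\times\mathbf R$, with coordinates $(s,y)$. Since $\frac38<\frac\pi8$, the function $f(s)\cos4y$ is positive on $\mathcal B$, and its Laplacian $(\Delta f-16f)\cos4y$ is at most $0$. So its value $f(0)$ at the center is at least its mean over $\mathcal B$. The ball contains $D(0,\frac14)\times\{|y|<\frac14\}$, because $\frac{\sqrt2}4<\frac38$, and there $\cos4y\ge\cos1$. Hence $f(0)\ge a\int_{D(0,1/4)}f$ with $a=\cos1/(2\operatorname{vol}\mathcal B)$. Since $f$ is subharmonic, for $|s|\le\frac18$,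
\[
f(s)\le\frac{64}\pi\int_{D(s,1/8)}f\le\frac{64}\pi\int_{D(0,1/4)}f\le\frac{64}{\pi a}f(0).
\]
For the last statement, divide the segment from $s'$ to $s$ into at most $16R+1$ pieces of length at most $\frac18$ and apply the first statement with $L=1$ to each piece.
\end{proof}

The next lemma moves a point where a function is not small to a nearby point that is almost a local maximum.

\begin{lemma}[Hofer]\label{lem:hofer}
Let $\omega\ge0$ be continuous on a complete metric space $X$, let $x\in X$ with $\omega(x)>0$, and let $\delta>0$. There are $x'\in X$ and $0<\delta'\le\delta$ with $\operatorname{dist}(x,x')\le2\delta$, $\omega(x')\delta'\ge\omega(x)\delta$, and $\omega\le2\omega(x')$ on the closed ball of radius $\delta'$ about $x'$.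
\end{lemma}

\begin{proof}
Suppose not, and put $x_0=x$. Let $x_j$ be given with $\operatorname{dist}(x,x_j)\le2\delta(1-2^{-j})$ and $\omega(x_j)\ge2^j\omega(x)$. The pair $(x_j,2^{-j}\delta)$ satisfies the first two conditions, so it violates the third: there is $x_{j+1}$ with $\operatorname{dist}(x_j,x_{j+1})\le2^{-j}\delta$ and $\omega(x_{j+1})>2\omega(x_j)$. Then $x_{j+1}$ satisfies the two inequalities with $j+1$ in place of $j$. The sequence $x_j$ converges while $\omega(x_j)\to\infty$, which contradicts continuity.
\end{proof}

To pass from almost holomorphic to holomorphic functions we use the Cauchy transform. For $f\in L^p(D(0,R))$ with $2<p\le\infty$ put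
\[
\mathcal Cf(s)=\frac1\pi\int_{D(0,R)}\frac{f(a)}{s-a}\,dA(a),
\]
where $dA$ is Lebesgue measure. The kernel $1/s$ is locally in $L^{p'}$ for the conjugate exponent $p'<2$, so $\mathcal Cf$ is continuous on $\mathbf C$. Since $1/\pi s$ is a fundamental solution of $\partial_{\bar s}$, we have $\partial_{\bar s}\mathcal Cf=f$ in the sense of distributions. So if $F$ is smooth on an open subset of $D(0,R)$ and $\partial_{\bar s}F=f$ there, then $F-\mathcal Cf$ is holomorphic on that subset by Weyl's lemma. For bounded $f$ and $|s|<R$, integration of $1/|s-a|$ over $D(s,2R)$ gives $|\mathcal Cf(s)|\le4R\sup|f|$.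

\section{Rescaling an injective punctured disc}\label{sec:rescaling}

Let $\varphi$ be as in Proposition~\ref{prop:disc}. The condition $\varphi(t)\to E$ means that $q(\varphi(t))\to\infty$ as $t\to0$. Replacing $\varphi(t)$ by $\varphi(t_0t)$ with $t_0>0$ small, we may assume $\varphi(D^*)\subset U_1$. The circle generates $\pi_1(D^*)$, so by the homotopy hypothesis $\varphi$ lifts to a map $\hat\varphi:D^*\to\hat U$. Put $t=e^\tau$ with $\operatorname{Re}\tau<0$, and regard $\varphi$ and $\hat\varphi$ as $2\pi i$-periodic functions of $\tau$. Let
\[
v(\tau)=u(\varphi(\tau))\ge1,\qquad\omega(\tau)=|\varphi_\tau|_\Theta/\sqrt{v(\tau)} .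
\]
Then $v\to\infty$ uniformly as $\operatorname{Re}\tau\to-\infty$, and \eqref{eq:laplace} gives
\begin{equation}\label{eq:Deltav}
\Delta v=4\omega^2v .
\end{equation}
The normalization of $\omega$ comes from the dilations. To see a point of height $v$ at height about $1$ we must apply $\delta_M$ with $M=\sqrt v$, which divides $z$ by $\sqrt v$; and by Lemma~\ref{lem:almost}(c), $|\varphi_\tau|_\Theta$ is essentially the speed of $z$. So $\omega$ is the speed of the disc along $E$ after dilation.

\begin{proposition}\label{prop:slow}
$\omega(\tau)\to0$ uniformly as $\operatorname{Re}\tau\to-\infty$.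
\end{proposition}

\begin{proof}
Suppose that there are $\tau_k$ with $\operatorname{Re}\tau_k\to-\infty$ and $\omega(\tau_k)\ge\delta_0>0$.

\medskip\noindent\emph{Step 1: rescaling the source.}
Apply Lemma~\ref{lem:hofer} on $X=\{\operatorname{Re}\tau\le-1\}$ with $x=\tau_k$ and $\delta=|\operatorname{Re}\tau_k|/4$, and let $\tau_k',\delta_k'$ be the result. Points of $D(\tau_k',\delta_k')$ are within $3\delta$ of $\tau_k$, so this disc lies in $\{\operatorname{Re}\tau\le\frac14\operatorname{Re}\tau_k\}$, which is contained in $X$ for large $k$. Put
\[
\rho_k=1/\omega(\tau'_k),\qquad S_k=\omega(\tau'_k)\,\delta'_k\ge\delta_0|\operatorname{Re}\tau_k|/4\to\infty,\qquad M_k=\sqrt{v(\tau'_k)}\to\infty,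
\]
and for $|s|<S_k$
\[
\varphi_k(s)=\varphi(\tau_k'+\rho_ks),\qquad u_k(s)=u(\varphi_k(s))/M_k^2 .
\]
Since $\omega\le2\omega(\tau_k')$ on $D(\tau_k',\delta_k')$, we have $|\varphi_k'|_\Theta=\rho_k\,\omega\sqrt v\le2M_k\sqrt{u_k}$. Moreover $u_k(0)=1$, $|\varphi_k'(0)|_\Theta=M_k$, and $0\le\Delta u_k=4|\varphi'_k|^2_\Theta/M_k^2\le16u_k$. Fix $R\geq1$. Below, $C_R$ denotes constants independent of $k$, and estimates hold for $k$ large depending on $R$. Lemma~\ref{lem:harnack} gives, for $|s|\le R+2$,
\begin{equation}\label{eq:bounds}
C_R^{-1}M_k^2\le u(\varphi_k(s))\le C_RM_k^2,\qquad|\varphi_k'(s)|_\Theta\le C_RM_k .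
\end{equation}

\medskip\noindent\emph{Step 2: rescaling the target.}
Let $\hat\varphi_k(s)=\gamma^{(k)}\hat\varphi(\tau_k'+\rho_ks)$, where the deck transformation $\gamma^{(k)}$ is chosen so that $Z(\hat\varphi_k(0))$ lies in a fixed fundamental parallelogram of $\Lambda$. Let $\hat z_k=Z\circ\hat\varphi_k$, and let $\hat\zeta_k$ be the smooth branch of $\log W\circ\hat\varphi_k$ on $D(0,S_k)$ with $0\le\operatorname{Im}\hat\zeta_k(0)<2\pi$; it exists because $W\circ\hat\varphi_k$ has no zero. Put
\[
\Phi_k=(\Psi_k,\Xi_k)=\delta_{M_k}\circ(\hat z_k,\hat\zeta_k).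
\]
By \eqref{eq:dZ} and \eqref{eq:bounds}, $|\hat z_k|\le C_RM_k$ for $|s|\le R+2$, so $\Psi_k$ is bounded there. Since $h(\hat z_k,\hat\zeta_k)=q(\varphi_k)$, Lemma~\ref{lem:heisenberg}(c) and \eqref{eq:uq} give
\[
2\operatorname{Re}\Xi_k=c|\Psi_k|^2-q(\varphi_k)/M_k^2=c|\Psi_k|^2-u_k+O(M_k^{-2}).
\]
So $\operatorname{Re}\Xi_k$ is bounded for $|s|\le R+2$, and $\Xi_k(0)$ is bounded.

Call a sequence of functions \emph{negligible} on a set if it is bounded there by $e^{-c'M_k^2}$ for some $c'>0$ and all large $k$; multiplication by $C_RM_k^n$ preserves this property. Let $B_k=C_RM_k$ be the second bound in \eqref{eq:bounds} and fix $0<a_R\le1$ with $B_k\,a_R/M_k<r_0$. For $|s|\le R+1$ apply Lemma~\ref{lem:almost} to $\varphi_k$ on $D(s,a_R/M_k)$. Here $v_0\ge C_R^{-1}M_k^2$, $v_0/\rho\le C_RM_k^3$ and $|\lambda|\le C_RM_k$. By (a) and (b), $\partial_{\bar s}\Psi_k$ and $\partial_{\bar s}\Xi_k$ are negligible on $D(0,R+1)$. Subtracting Cauchy transforms over this disc, we write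
\[
\Psi_k=\Psi_k^\circ+\text{negligible},\qquad\Xi_k=\Xi_k^\circ+\text{negligible}\qquad\text{on }D(0,R+1),
\]
with $\Psi_k^\circ,\Xi_k^\circ$ holomorphic. The $\Psi_k^\circ$ are uniformly bounded. The Borel--Carath\'eodory inequality, which states that a holomorphic $G$ on $D(0,R+1)$ satisfies $\sup_{|s|\le R}|G|\le2R\sup\operatorname{Re}G+(2R+1)|G(0)|$, shows that the $\Xi_k^\circ$ are uniformly bounded on $D(0,R)$. By Montel's theorem a subsequence of $\Phi_k$ converges locally uniformly on $D(0,R)$ to a holomorphic map. Taking $R=1,2,\dots$ and a diagonal subsequence, we obtain a holomorphic map $\Phi=(\psi,\xi):\mathbf C\to\mathbf C^2$ with $\Phi_k\to\Phi$ locally uniformly on $\mathbf C$.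

\medskip\noindent\emph{Step 3: $\psi$ is not constant.}
Take $R=1$, $a=a_1$, and apply Lemma~\ref{lem:almost} on $D_k=D(0,a/M_k)$; let $i$ and $\lambda$, which depend on $k$, be as in the lemma. Since $|\varphi'_k(0)|_\Theta=M_k$, part (c) says that $M_k^2-c|(z_i\circ\varphi_k)'(0)|^2$ is negligible, so $|(z_i\circ\varphi_k)'(0)|/M_k\to c^{-1/2}$. On $D_k$ we have $M_k\Psi_k=\lambda+z_i\circ\varphi_k+A_i\circ\varphi_k$ by \eqref{eq:chartlambda}, and $A_i\circ\varphi_k$ is negligible by \eqref{eq:wu} and \eqref{eq:bounds}. So the holomorphic function $\Psi_k^\circ-(\lambda+z_i\circ\varphi_k)/M_k$ is negligible on $D_k$. Cauchy's estimate on $D_k$ costs a factor $M_k/a$, so the derivative of this function at $0$ tends to $0$. Hence $|(\Psi_k^\circ)'(0)|\to c^{-1/2}$. As $\Psi_k^\circ\to\psi$ uniformly near $0$, we get $|\psi'(0)|=c^{-1/2}\ne0$.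

\medskip\noindent\emph{Step 4: a double point.}
Let $s_1,s_2,\lambda\ne0,\theta$ be given by Proposition~\ref{prop:entire}, and let $T_{\lambda_k,\theta_k}\in\Gamma$ be given by Lemma~\ref{lem:heisenberg}(d). For $x=(a,b)$ near $0\in\mathbf C^2$ put
\[
\mathcal F(x)=T_{\lambda,\theta}\Phi(s_1+a)-\Phi(s_2+b),\qquad
\mathcal F_k(x)=T_{\lambda_k/M_k,\,\theta_k/M_k^2}\Phi_k(s_1+a)-\Phi_k(s_2+b).
\]
The maps $\mathcal F_k$ are continuous and converge to $\mathcal F$ uniformly near $0$. The map $\mathcal F$ is holomorphic, $\mathcal F(0)=0$, and $J=d\mathcal F(0)$ is invertible, since its columns are $(T_{\lambda,\theta}\circ\Phi)'(s_1)$ and $-\Phi'(s_2)$. Choose $\varrho>0$ so small that $|x-J^{-1}\mathcal F(x)|\le\varrho/2$ on the closed ball $|x|\le\varrho$. For large $k$ we have $|J^{-1}(\mathcal F_k-\mathcal F)|\le\varrho/2$ on this ball, so $x\mapsto x-J^{-1}\mathcal F_k(x)$ maps the ball into itself. By Brouwer's fixed point theorem, $\mathcal F_k$ has a zero $(a_k,b_k)$.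

Put $s'_k=s_1+a_k$ and $s''_k=s_2+b_k$. By Lemma~\ref{lem:heisenberg}(c), $T_{\lambda_k,\theta_k}(\hat z_k,\hat\zeta_k)(s_k')=(\hat z_k,\hat\zeta_k)(s_k'')$. Exponentiate the second coordinate and use $e^{i\theta_k}=\chi(\lambda_k)$: by \eqref{eq:ZW}, the points $\gamma_{\lambda_k}\hat\varphi_k(s'_k)$ and $\hat\varphi_k(s''_k)$ have the same $Z$ and the same $W$. Since $(Z,W)$ is injective,
\begin{equation}\label{eq:double}
\gamma_{\lambda_k}\hat\varphi_k(s_k')=\hat\varphi_k(s_k'').
\end{equation}
Projecting to $U$ gives $\varphi_k(s_k')=\varphi_k(s_k'')$. The map $s\mapsto t=\exp(\tau'_k+\rho_ks)$ need not be injective, so this is not yet a contradiction. But $\varphi$ is injective on $D^*$, so $s'_k$ and $s''_k$ give the same value of $t$; and $\hat\varphi$ is a function of $t$, so $\hat\varphi_k(s_k')=\hat\varphi_k(s_k'')$. Applying $Z$ to \eqref{eq:double} now gives $\lambda_k=0$ for all large $k$. This contradicts $\lambda_k/M_k\to\lambda\ne0$.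
\end{proof}

Injectivity of $\varphi$ is used only in the last paragraph, and nowhere else in the proof of Proposition~\ref{prop:disc}.

\section{Removing the puncture}\label{sec:removal}

We finish the proof of Proposition~\ref{prop:disc}. It suffices to show that the smooth function $z=Z\circ\hat\varphi$ on $D^*$ has a limit at $0$. If $z$ were holomorphic, a bound $|z|\le C|t|^{-1/4}$ would be enough; such a bound follows from an upper bound for $v$. To control $\partial_{\bar t}z$ by Lemma~\ref{lem:almost} we need in addition a lower bound for $v$. Write $\tau=x+iy$, so that $|t|=e^{-|x|}$. Constants may now depend on $\varphi$.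

\medskip\noindent\emph{Comparison at nearby points.}
Fix $L\ge16\pi$ with $C_1^{\,8/L}\le e^{1/2}$. By Proposition~\ref{prop:slow} there is $x_0\geq1$ with $\omega\le2/L\le1$ for $x\le-x_0$. There \eqref{eq:Deltav} gives $0\le\Delta v\le16L^{-2}v$. Put $x_1=x_0+L/2$. By Lemma~\ref{lem:harnack},
\begin{equation}\label{eq:compare}
v(\tau')\le C_1v(\tau)\qquad\text{if }\operatorname{Re}\tau\le-x_1\text{ and }|\tau'-\tau|\le L/8,
\end{equation}
and $L/8\ge2\pi$.

\medskip\noindent\emph{Upper bound.}
By periodicity $v$ is bounded on the strip $-x_1-L/8\le x\le-x_1$. A point with $x\le-x_1$ is reached from this strip by at most $8|x|/L$ steps of length $L/8$ to the left, so \eqref{eq:compare} gives $v\le CC_1^{\,8|x|/L}\le Ce^{|x|/2}$.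

\medskip\noindent\emph{Lower bound.}
Let $I(x)=\frac1{2\pi}\int_0^{2\pi}v(x+iy)\,dy$. The integral of $v_{yy}$ over a period vanishes, so $I''=\frac1{2\pi}\int_0^{2\pi}\Delta v\,dy\ge0$. Since $I(x)\to\infty$ as $x\to-\infty$, there is a point $x_2$ with $I'(x_2)<0$, and convexity gives $I(x)\ge I(x_2)+|I'(x_2)|(x_2-x)$. Hence $I(x)\ge c_1|x|$ for some $c_1>0$ and all $x\ll0$. Averaging \eqref{eq:compare} over $\tau'\in[\tau,\tau+2\pi i]$ gives $I(x)\le C_1v(\tau)$. So $v\ge c_1|x|/C_1$ for $x\ll0$.

\medskip\noindent\emph{The function $z$.}
For $x\le-x_1$, \eqref{eq:dZ} gives $|\partial_xz|\le C|\varphi_\tau|_\Theta\le C\sqrt v\le Ce^{|x|/4}$. The function $z$ is periodic in $y$; this is the second use of the homotopy hypothesis, and it is what fails in Example~\ref{ex:winding}. So $z$ is bounded on the line $x=-x_1$, and integration in $x$ gives $|z|\le C|t|^{-1/4}$.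

Fix $0<a\le1$ with $a\sqrt{C_1}<r_0$, and let $\operatorname{Re}\tau\le-x_1$. On $D(\tau,a/\sqrt{v(\tau)})$, which has radius at most $1$, we have $|\varphi_\tau|_\Theta\le\sqrt v\le\sqrt{C_1v(\tau)}$ by \eqref{eq:compare}. Lemma~\ref{lem:almost}(a) applies with $B=\sqrt{C_1v(\tau)}$ and $v_0/\rho=v(\tau)^{3/2}/a$, so for $x\ll0$
\[
|\partial_{\bar\tau}z|\le Ce^{-v/2}v^{3/2}\le Ce^{-v/4}\le C|t|^{c_2},\qquad c_2=\frac{c_1}{4C_1}>0 .
\]
Since $\partial_{\bar\tau}=\bar t\,\partial_{\bar t}$, we get $|\partial_{\bar t}z|\le C|t|^{c_2-1}$ on a small disc $D(0,R)$, punctured at $0$. Because $c_2>0$, there is $p>2$ with $p(1-c_2)<2$, so $f=\partial_{\bar t}z\in L^p(D(0,R))$. Then $\mathcal Cf$ is continuous, and $z-\mathcal Cf$ is holomorphic for $0<|t|<R$ and is $O(|t|^{-1/4})$, so its singularity at $0$ is removable. Hence $z(t)$ has a limit $z_0$ as $t\to0$.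

Now $\kappa(\varphi(t))$ has base point $z(t)\bmod\Lambda$ and norm tending to $0$, so it converges to the point $z_0\bmod\Lambda$ of the zero section, and $\varphi(t)$ converges to a point of $E$. In a holomorphic chart at this point the components of $\varphi$ are bounded near $t=0$, and Riemann's removable singularity theorem extends $\varphi$ holomorphically. Proposition~\ref{prop:disc} is proved.

\section{Extension of biholomorphic maps when $E^2>0$}\label{sec:extension}

Let $S,S',E,E'$ be as in Theorem~\ref{thm:surfaces}(i), and let $f:S\setminus E\to S'\setminus E'$ be biholomorphic. This includes the case $S=S'=\mathbf P^2$, $E^2=E'^2=9$ of Theorem~\ref{thm:cubic}. We use the objects of Section~\ref{sec:coordinates} for $E$, and mark those for $E'$ by a prime. For every open neighborhood $O'$ of $E'$ the set $S'\setminus O'$ is a compact subset of $S'\setminus E'$, so its preimage is a compact subset of $S\setminus E$. Thus $f(p)\to E'$ as $p\to E$, and there is $\epsilon>0$ with $f(U(\epsilon)\setminus E)\subset U'_1$. Let $D$ be the unit disc. By an \emph{adapted bidisc} we mean an open subset of $U(\epsilon)$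 with holomorphic coordinates $(x,t)\in D\times D$ in which $E=\{t=0\}$; such bidiscs cover $E$.

\subsection*{The homotopy condition}
We must show that $f$ maps small loops around $E$ to loops that are null-homotopic in $U'$. This is where $E^2\neq0$ enters.

\begin{lemma}\label{lem:loop}
Let $\ell$ be a loop $x=\mathrm{const}$, $|t|=\mathrm{const}$ in an adapted bidisc. Then $f\circ\ell$ is null-homotopic in $U'$.
\end{lemma}

\begin{proof}
Through $\kappa$, the manifold $U(\epsilon)\setminus E$ is the quotient by $\Gamma$ of $\{h>-2\log\epsilon\}\subset\mathbf C^2$. The homeomorphism $(z,\zeta)\mapsto(z,\zeta-\frac c2|z|^2)$ maps this domain onto the product of $\mathbf C$ and a half-plane, so it is simply connected and $\pi_1(U(\epsilon)\setminus E)\cong\Gamma$. On a lift of the bidisc to $\hat U$ we have $W=te^\eta$ with $\eta$ smooth, by the argument for \eqref{eq:chart}. Along $\ell$ the functions $Z$ and $\eta$ return to their initial values and $\log t$ increases by $2\pi i$, so $\ell$ corresponds to the central element $T_{0,2\pi}$. The map $f$ induces a homomorphism $f_*$ from $\Gamma$ to $\pi_1(U')\cong\mathbf Z^2$.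 This group is abelian, so $d\cdot f_*(T_{0,2\pi})=0$ by Lemma~\ref{lem:heisenberg}(e); it is torsion free and $d\neq0$, so $f_*(T_{0,2\pi})=0$.
\end{proof}

For an adapted bidisc and $x\in D$, the map $\varphi_x=f(x,\cdot):D^*\to U'_1$ is holomorphic and injective, tends to $E'$ as $t\to0$, and satisfies the homotopy condition. By Proposition~\ref{prop:disc}, applied to $E'\subset S'$, it extends holomorphically to $t=0$ with $\varphi_x(0)\in E'$.

\subsection*{Pull-backs of meromorphic functions}
The extension of $\varphi_x$ comes with no uniformity in $x$. The Baire category theorem supplies it.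

\begin{lemma}\label{lem:baire}
Let $F$ be a meromorphic function on $S'$ with poles only on $E'$. Then $F\circ f$ extends to a meromorphic function on $S$.
\end{lemma}

\begin{proof}
The function $F\circ f$ is holomorphic on $S\setminus E$. On an adapted bidisc expand $F\circ f=\sum_{n\in\mathbf Z}c_n(x)t^n$; the coefficients $c_n(x)=\frac1{2\pi i}\oint_{|t|=1/2}(F\circ f)(x,t)\,t^{-n-1}dt$ are holomorphic on $D$. Fix $x$, and let $w'$ be a local equation of $E'$ at $\varphi_x(0)$. For some $j$ the function $w'^jF$ is holomorphic near this point, and $w'\circ\varphi_x$ has an isolated zero at $t=0$ because $\varphi_x(D^*)$ avoids $E'$. So $F\circ\varphi_x$ has at most a pole at $0$. Consequently $D$ is the union of the closed sets $X_n=\{x:c_j(x)=0\text{ for all }j<-n\}$, $n\geq0$. By Baire's theorem some $X_n$ has an interior point, and by the identity theorem $X_n=D$. Then $t^n(F\circ f)=\sum_{j\ge0}c_{j-n}(x)t^j$ is holomorphic on the whole bidisc.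
\end{proof}

\subsection*{The map $f$ is birational}
Consider first $\mathbf P^2$. Let $P$ be the cubic form defining $E'$, and let $F_j=x_jx_0^2/P$ for $j=0,1,2$. These functions have poles only on $E'$, so each $F_j\circ f$ is a meromorphic function on $\mathbf P^2$, hence rational. On the dense open set of points $p\notin E$ with $f(p)\notin\{x_0=0\}$ we have $f=[F_0\circ f:F_1\circ f:F_2\circ f]$, so $f$ extends to a rational map $g$. The hypotheses are symmetric, so $f^{-1}$ extends to a rational map $g'$. Both maps are dominant, and $g'\circ g$ and $g\circ g'$ are the identity on non-empty open sets, so $g$ is birational. With $E'=E$, this already answers the question of Section~\ref{sec:intro}.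

For general $S,S'$, which are needed only for Theorem~\ref{thm:surfaces}(i), we need enough functions with poles on $E'$. A compact complex surface carrying a line bundle of positive self-intersection is projective \cite[Ch.~IV]{BHPV}, so $S$ and $S'$ are projective. The irreducible curve $E'$ has $E'^2>0$ and meets every other curve non-negatively, so it is nef and big. Therefore, for $m\gg0$, the sections of $\mathcal O(mE')$ define a rational map that is birational onto its image \cite[\S2.2]{Laz}. Dividing these sections by the $m$-th power of the canonical section of $[E']$, we obtain rational functions $F_1,\dots,F_n$ with poles only on $E'$ that generate the field $\mathbf C(S')$. An element of $\mathbf C(S')$ is a quotient of two polynomials in the $F_j$ whose denominator does not vanish identically; its pull-back under the biholomorphic map $f$ does not vanish identically either. By Lemma~\ref{lem:baire}, $f^*$ maps $\mathbf C(S')$ into the field of meromorphic functions on $S$, which is $\mathbf C(S)$. Applying this to the ratios of the coordinates of a projective embedding of $S'$, we see that $f$ extends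 to a rational map $g$. By symmetry $f^{-1}$ extends as well, and $g$ is birational as before.

\subsection*{The birational map is biholomorphic}
A birational map that is not an isomorphism contracts a rational curve, in one direction or the other. Here such a curve can neither be $E$, which has genus $1$, nor meet $S\setminus E$, where $f$ is injective. For the details, recall that $g=p'\circ p^{-1}$ for a smooth projective surface $X$ and compositions of point blow-ups $p:X\to S$, $p':X\to S'$. Each of $p,p'$ is an isomorphism over the complement of a finite set, and its fibers over that set are connected unions of smooth rational curves. By the identity theorem, $g=f$ on $S\setminus E$ outside a finite set.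

Let $y\in S'$. Suppose first that $p$ maps $p'^{-1}(y)$ to a single point $x$. Since $p'$ is proper, $g^{-1}=p\circ p'^{-1}$ maps a small punctured neighborhood of $y$ holomorphically into a bounded chart at $x$, so it extends holomorphically to $y$ by Riemann's theorem. Otherwise, by connectedness, some component $\Sigma\cong\mathbf P^1$ of $p'^{-1}(y)$ is mapped by $p$ onto an irreducible curve $p(\Sigma)$, and $g$ sends all but finitely many points of $p(\Sigma)$ to $y$. A holomorphic map $\mathbf P^1\to\mathbf C/\Lambda$ lifts to $\mathbf C$ and is constant, so $p(\Sigma)\ne E$ and $p(\Sigma)\cap E$ is finite. Then $f$ is constant on an infinite subset of $S\setminus E$, which contradicts injectivity. So the second case does not occur, and $g^{-1}$ is holomorphic on $S'$. By symmetry $g$ is holomorphic on $S$, and the two maps are inverse to each other by continuity. Since $g$ is a bijection whose restriction $f$ maps $S\setminus E$ onto $S'\setminus E'$, it maps $E$ onto $E'$. This proves Theorem~\ref{thm:surfaces}(i). Since $\operatorname{Aut}(\mathbf P^2)=PGL_3(\mathbf C)$, it also proves the first two assertions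 of Theorem~\ref{thm:cubic}.

\section{The projective automorphisms of a cubic}\label{sec:group}

We now know that restriction maps $G=\{\Phi\in PGL_3(\mathbf C):\Phi(E)=E\}$ onto $\operatorname{Aut}_{an}(\mathbf P^2\setminus E)$, and it is injective because $\mathbf P^2\setminus E$ is dense. It remains to count $G$ and to prove the last assertion of Theorem~\ref{thm:cubic}.

Let $L=\mathcal O(1)|_E$ and $L'=\mathcal O(1)|_{E'}$. The restriction $H^0(\mathbf P^2,\mathcal O(1))\to H^0(E,L)$ is injective, because $E$ is not contained in a line, and both spaces have dimension $3$ by the Riemann--Roch theorem; so it is an isomorphism, and $E$ is embedded by the complete linear system of $L$. It follows that an isomorphism $\alpha:E\to E'$ is the restriction of a projective transformation if and only if $\alpha^*L'\cong L$. Indeed, the condition is necessary because $\Phi^*\mathcal O(1)\cong\mathcal O(1)$. Conversely, an isomorphism $\alpha^*L'\cong L$ induces a linear isomorphism $H^0(E',L')\to H^0(E,L)$ that carries the sections vanishing at $\alpha(p)$ to the sections vanishing at $p$; the associated projective transformation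 carries lines through $p$ to lines through $\alpha(p)$, so it restricts to $\alpha$.

Choose flexes $0\in E$ and $0'\in E'$ as origins of the group laws. The flex tangents give $L\cong\mathcal O_E(3\cdot0)$ and $L'\cong\mathcal O_{E'}(3\cdot0')$, so $\alpha^*L'\cong\mathcal O_E(3\cdot\alpha^{-1}(0'))$. By Abel's theorem, the divisors $3\cdot p$ and $3\cdot0$ are linearly equivalent if and only if $3p=0$ in the group $E$. Hence
\begin{equation}\label{eq:criterion}
\alpha\text{ extends to }\mathbf P^2\iff3\,\alpha^{-1}(0')=0\text{ in }E .
\end{equation}

The restriction $G\to\operatorname{Aut}(E)$ is injective. Indeed, a line meets $E$ in at most three points, so $E$ contains four points of which no three are collinear, and a projective transformation fixing four such points is the identity. Every $\alpha\in\operatorname{Aut}(E)$ is uniquely $\alpha=t_a\circ\alpha_0$ with $t_a$ the translation by $a=\alpha(0)$ and $\alpha_0\in\operatorname{Aut}(E,0)$, and $\alpha_0$ is a group automorphism. Then $\alpha^{-1}(0)=\alpha_0^{-1}(-a)$, so \eqref{eq:criterion} holds if and only if $3a=0$. The group $\mathbf C/\Lambda$ has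 nine such points, the classes of $\frac13\Lambda$. The group $\operatorname{Aut}(E,0)$ consists of the multiplications by complex numbers that preserve $\Lambda$, and has order $2$, $4$ or $6$. So $|G|=9\cdot|\operatorname{Aut}(E,0)|\in\{18,36,54\}$.

Finally, if $\mathbf P^2\setminus E\cong\mathbf P^2\setminus E'$, then a projective transformation maps $E$ onto $E'$, so $E\cong E'$. Conversely, an isomorphism $E\to E'$ can be composed with a translation so that it sends $0$ to $0'$. By \eqref{eq:criterion} it then extends to a projective transformation, which maps $\mathbf P^2\setminus E$ onto $\mathbf P^2\setminus E'$. Theorem~\ref{thm:cubic} is proved.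

\section{Elliptic curves with $E^2\le0$}\label{sec:nonpositive}

\begin{proof}[Proof of Theorem~\ref{thm:surfaces}(ii)]
By Grauert's contraction theorem, an irreducible compact curve of negative self-intersection can be contracted: there are a normal compact complex space $\bar S$, a point $o\in\bar S$ and a holomorphic map $\pi:S\to\bar S$ with $\pi^{-1}(o)=E$ that maps $S\setminus E$ isomorphically onto $\bar S\setminus\{o\}$. Let $f$ be an automorphism of $S\setminus E=\bar S\setminus\{o\}$. Since $\bar S$ is the one-point compactification of this space, $f$ extends to a homeomorphism $\bar f$ of $\bar S$ fixing $o$. Embed a neighborhood of $o$ in some $\mathbf C^n$. The components of $\bar f$ are continuous near $o$ and holomorphic away from $o$, so they are holomorphic at $o$ by Riemann's extension theorem on normal spaces. The same holds for $\bar f^{-1}$, so $\bar f$ is an analytic automorphism of $\bar S$.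

A resolution of a normal surface is minimal when its exceptional set contains no $(-1)$-curve, that is, no smooth rational curve of self-intersection $-1$, and two minimal resolutions of the same surface differ by an isomorphism. Both $\pi$ and $\bar f\circ\pi$ are resolutions of $\bar S$ with exceptional set $E$, which is not rational, so both are minimal. Hence there is an automorphism $g$ of $S$ with $\pi\circ g=\bar f\circ\pi$, and $g=f$ on $S\setminus E$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:surfaces}(iii)]
The curve $(\mathbf C/\Lambda)\times\{\infty\}$ is a fiber of the second projection, so its self-intersection is $0$. Let $g$ be a non-constant entire function. The map $(z,\zeta)\mapsto(z+g(\zeta),\zeta)$ is an automorphism of $(\mathbf C/\Lambda)\times\mathbf C$, with inverse given by $-g$. Suppose it extended to a meromorphic map of $(\mathbf C/\Lambda)\times\mathbf P^1$. The extension is holomorphic outside a finite set, so we may choose $z$ such that $\{z\}\times\mathbf P^1$ avoids this set. Restricting to this curve, we see that $z+g(\zeta)\bmod\Lambda$ has a limit as $\zeta\to\infty$.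 The preimage in $\mathbf C$ of a small disc about the limit is a disjoint union of discs, and $\{|\zeta|>\rho\}$ is connected; so for large $\rho$ the function $z+g$ maps $\{|\zeta|>\rho\}$ into one of these discs. Thus $g$ is bounded on $\mathbf C$, hence constant by Liouville's theorem, a contradiction.
\end{proof}

For $g(\zeta)=\zeta$ and $t=1/\zeta$, this automorphism maps the punctured transversal disc $\{0\}\times\{|\zeta|>1\}$ to the disc of Example~\ref{ex:degreezero}.

\begin{thebibliography}{9}

\bibitem{problem}
\emph{Analytic automorphisms of the complement of an algebraic curve in the complex projective plane},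
\texttt{https://www.projecteuclid.org/\allowbreak download/\allowbreak pdf\_1/\allowbreak euclid.tmj/\allowbreak 1178229495}.

\bibitem{BHPV}
Barth, Hulek, Peters and Van de Ven, \emph{Compact Complex Surfaces}.

\bibitem{Laz}
Lazarsfeld, \emph{Positivity I}.

\end{thebibliography}
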